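\title{Consistent and neutral preference functions need not be ranking scoring functions}

\begin{abstract}
A preference function maps each profile of rankings of $m$ alternatives to a nonempty set of winning rankings. It has been conjectured that every consistent and neutral preference function selects the rankings that lexicographically maximize a vector-valued score summed over the votes, and hence is a maximum likelihood estimator when the number of votes is bounded. We show that this is true for $m=2$ and false for every $m\ge 3$. An explicit consistent and neutral rule is not represented by a score with values in any totally ordered abelian group, even on profiles with at most $4m\cdot m!$ votes. We also show that consistency is equivalent to the existence of additive, antisymmetric, lexicographic comparisons between pairs of rankings, and that a score exists exactly when these comparisons can be chosen to satisfy a cocycle identity.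
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be a finite set of $m\ge2$ alternatives and let $L(A)$ be the set of the $m!$ linear orders on $A$, called \emph{rankings}. We write a ranking as a word $r=r_1r_2\cdots r_m$, with $r_1$ on top. A \emph{vote} is an element of $L(A)$, and a \emph{profile} is a finite nonempty multiset of votes. Profiles are written additively: $p+q$ is the multiset union, $kp$ is the union of $k$ copies of $p$, and $2\,abc+cab$ is a profile with three votes. The number of votes of $p$ is $|p|$, and $\mathcal D_N$ is the set of profiles with $|p|\le N$. A \emph{preference function} (PF) $f$ maps every profile $p$ to a nonempty set $f(p)\subseteq L(A)$ of winning rankings.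

A permutation $\sigma$ of $A$ renames alternatives: $\sigma r=\sigma(r_1)\cdots\sigma(r_m)$, and $\sigma$ acts on profiles vote by vote. For any rankings $r,t$ there is exactly one $\sigma$ with $\sigma r=t$. A PF $f$ is
\begin{itemize}
\item \emph{neutral} if $f(\sigma p)=\sigma f(p)$ for all $\sigma$ and $p$;
\item \emph{consistent} if $f(p+q)=f(p)\cap f(q)$ whenever $f(p)\cap f(q)\neq\emptyset$.
\end{itemize}
Neutrality says that the names of the alternatives play no role. Consistency says that when two electorates have a winner in common, the joint electorate elects exactly the common winners.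

The natural source of consistent rules is addition of scores. A \emph{totally ordered abelian group} is an abelian group $\Gamma$ with a total order such that $u\le u'$ implies $u+u''\le u'+u''$. We shall use one property of such groups many times: a finite sum of elements $\ge0$ is $\ge0$, and it is $0$ only if every term is $0$. The examples that matter here are $\mathbb R$, and $\mathbb R^d$ with the \emph{lexicographic order}, in which $u>_{\mathrm{lex}}u'$ means that the first nonzero coordinate of $u-u'$ is positive. For a \emph{score function} $s\colon L(A)\times L(A)\to\Gamma$ put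
\[
S(p,r)=\sum_{v\in p}s(v,r),
\]
votes being counted with multiplicity. We say that $s$ \emph{represents} $f$ on a set $\mathcal D$ of profiles if $f(p)=\operatorname*{arg\,max}_{r}S(p,r)$ for all $p\in\mathcal D$. A PF is a \emph{simple ranking scoring function} (SRSF) if it is represented on all profiles by a score function with values in $\mathbb R$, and an \emph{extended ranking scoring function} (ERSF) if it is represented on all profiles by a score function with values in lexicographically ordered $\mathbb R^d$ for some $d\ge1$.

Scores also arise from statistics. A \emph{noise model} is a family of numbers $P(v\mid r)>0$ with $\sum_vP(v\mid r)=1$ for each $r$; one thinks of $r$ as the correct ranking and of the votes as independent noisy observations of it. A function $f$ on a set $\mathcal D$ of profiles is a \emph{maximum likelihood estimator} (MLE) on $\mathcal D$ if, for some noise model, $f(p)=\operatorname*{arg\,max}_r\prod_{v\in p}P(v\mid r)$ for all $p\in\mathcal D$. Such an $f$ is represented on $\mathcal D$ by $s(v,r)=\log P(v\mid r)$. Two known facts complete the link: (i) the neutral SRSFs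 are exactly the neutral PFs that are MLEs; (ii) for each $N$, every ERSF coincides on $\mathcal D_N$ with some SRSF, whose score function may depend on $N$. Consequently a neutral ERSF is an MLE on each $\mathcal D_N$.

Every ERSF is consistent. Indeed, if $r$ wins in $p$ and in $q$, then the deficit $S(p+q,r)-S(p+q,t)$ of any ranking $t$ is the sum of its two nonnegative deficits in $p$ and in $q$, and it vanishes only if both do. The question is whether, for neutral rules, there is any other way to be consistent. The following conjecture is posed in \cite{pf}.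

\begin{quote}
\textbf{Conjecture.} Every consistent and neutral PF is an ERSF (and therefore an MLE when the number of votes is bounded, that is, on each $\mathcal D_N$).
\end{quote}

There are good reasons to guess that this is true. It holds for two alternatives. Moreover, consistency makes the set of profiles in which a given ranking wins closed under addition, so these sets behave like convex cones; convex cones can be separated by linear functionals, and a linear functional on profiles is a sum over votes. This argument does succeed for each pair of rankings separately (Theorem~\ref{thm:pairwise}). What it does not give is one score that serves all pairs at once, and such a score need not exist.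

\begin{theorem}\label{thm:main}
Let $m\ge3$. The PF $f$ of Definition~\ref{def:f} is consistent and neutral. For $N\ge 4m\cdot m!$ there is no totally ordered abelian group $\Gamma$ and no $s\colon L(A)\times L(A)\to\Gamma$ that represents $f$ on $\mathcal D_N$. In particular, $f$ is neither an ERSF nor an SRSF, and the restriction of $f$ to $\mathcal D_N$ is not an MLE for $N\ge4m\cdot m!$.
\end{theorem}

\begin{theorem}\label{thm:two}
For $m=2$ every consistent and neutral PF is an SRSF, hence an ERSF. Thus the implication ``consistent and neutral $\Rightarrow$ ERSF'' holds if and only if $m=2$.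
\end{theorem}

A map $L\colon L(A)\to\mathbb R^d$ is extended additively to profiles by $L(p)=\sum_{v\in p}L(v)$.

\begin{theorem}\label{thm:pairwise}
For a PF $f$ the following are equivalent.
\begin{itemize}
\item[(a)] $f$ is consistent.
\item[(b)] For some $d$ there are maps $L_{rt}\colon L(A)\to\mathbb R^d$ $(r,t\in L(A))$ with $L_{tr}=-L_{rt}$ such that for all profiles $p$, all $r\in f(p)$ and all $t\in L(A)$ we have $L_{rt}(p)\ge_{\mathrm{lex}}0$, with equality if and only if $t\in f(p)$.
\end{itemize}
If $f$ is also neutral, the maps can be chosen with $L_{\sigma r,\sigma t}(\sigma p)=L_{rt}(p)$ for all $\sigma,r,t,p$. Moreover, $f$ is an ERSF if and only if the maps in \textup{(b)} can be chosen with $L_{rt}+L_{tu}=L_{ru}$ for all $r,t,u$.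
\end{theorem}

So the conjecture amounts to the claim that the cocycle identity $L_{rt}+L_{tu}=L_{ru}$ can always be achieved, and Theorem~\ref{thm:main} shows that it cannot. We prove Theorem~\ref{thm:pairwise} first, in Section~\ref{sec:pairwise}, because it tells us how to build the counterexample and gives the shortest proof of its consistency. The counterexample is defined in Section~\ref{sec:rule}, worked by hand for $m=3$ in Section~\ref{sec:cube}, and treated in general in Sections~\ref{sec:consistent} and~\ref{sec:noscore}.

\section{First examples, symmetrization, and two alternatives}\label{sec:first}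

For a profile $p$ and an alternative $a$ let $y_a(p)$ be the number of votes ranking $a$ first, and $x_a(p)$ the number of votes ranking $a$ last. Both are additive in $p$. The first example will be the first stage of the counterexample.

\begin{lemma}\label{lem:sort}
Let $T(p)=\{r: y_{r_1}(p)\ge y_{r_2}(p)\ge\dots\ge y_{r_m}(p)\}$ and $\Phi_r(p)=\sum_{j=1}^m(m-j)\,y_{r_j}(p)$. Then $T(p)=\operatorname*{arg\,max}_r\Phi_r(p)$. In particular $T$ is an SRSF.
\end{lemma}

\begin{proof}
Exchanging positions $j$ and $j+1$ of $r$ changes $\Phi_r(p)$ by $y_{r_{j+1}}(p)-y_{r_j}(p)$. So a ranking outside $T(p)$ can be improved, and every maximizer lies in $T(p)$. All $r\in T(p)$ give the same sequence $y_{r_1}(p),\dots,y_{r_m}(p)$, namely the numbers $y_a(p)$ in nonincreasing order, and hence the same value of $\Phi_r(p)$. Since $\Phi_r$ is additive, $T$ is represented by $s(v,r)=\Phi_r(v)$.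
\end{proof}

The next example shows why the conjecture speaks of ERSFs and not of SRSFs.

\begin{example}\label{ex:lex}
Let $A=\{a,b,c\}$. Sort the alternatives by decreasing $y$, and break ties by increasing $x$. By Lemma~\ref{lem:sort} and its analogue for $x$, this rule $h$ is the ERSF with total score $\bigl(\Phi_r,\,-\sum_j(3-j)x_{r_j}\bigr)$, and it is neutral. Let $q=abc+bac+cab$ and $p=2\,cba+bca$. In $q$ all $y$ equal $1$ and $(x_a,x_b,x_c)=(0,1,2)$, so $h(q)=\{abc\}$. In $p+kq$ we have $y_c>y_b>y_a$, so $h(p+kq)=\{cba\}$ for every $k\ge1$. A real score would have $S(q,abc)>S(q,cba)$, hence $S(p+kq,abc)>S(p+kq,cba)$ for large $k$. So $h$ is not an SRSF.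
\end{example}

A score function is \emph{invariant} if $s(\sigma v,\sigma r)=s(v,r)$ for all $\sigma,v,r$. Then $S(\sigma p,\sigma r)=S(p,r)$, and the rule it represents is neutral. A neutral rule may be given by a score that is not invariant, but summing over the group repairs this. The lemma is the only way in which neutrality enters the impossibility proof.

\begin{lemma}\label{lem:sym}
Let $f$ be neutral, let $\mathcal D$ be $\mathcal D_N$ or the set of all profiles, and let $s$, with values in a totally ordered abelian group $\Gamma$, represent $f$ on $\mathcal D$. Then $\tilde s(v,r)=\sum_\sigma s(\sigma v,\sigma r)$, the sum over all permutations of $A$, is invariant and represents $f$ on $\mathcal D$.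
\end{lemma}

\begin{proof}
For a permutation $\tau$, the product $\sigma\tau$ runs over all permutations as $\sigma$ does, so $\tilde s(\tau v,\tau r)=\tilde s(v,r)$. Let $p\in\mathcal D$, $r\in f(p)$ and $t\in L(A)$. Then
\[
\tilde S(p,r)-\tilde S(p,t)=\sum_\sigma\bigl(S(\sigma p,\sigma r)-S(\sigma p,\sigma t)\bigr).
\]
Since $|\sigma p|=|p|$ we have $\sigma p\in\mathcal D$, and $\sigma r\in f(\sigma p)$ by neutrality. So each term is $\ge0$, and it is $0$ if and only if $\sigma t\in f(\sigma p)$, that is, $t\in f(p)$. Hence the sum is $\ge0$, with equality if and only if $t\in f(p)$.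
\end{proof}

\begin{remark}
Facts (i) and (ii) are not used below, but they are quickly seen. If $s$ is real and invariant, then $Z=\sum_ve^{s(v,r)}$ does not depend on $r$, and $P(v\mid r)=e^{s(v,r)}/Z$ is a noise model whose likelihood $e^{S(p,r)}/Z^{|p|}$ has the same maximizers as $S(p,r)$; with Lemma~\ref{lem:sym} this gives (i). For (ii), only finitely many vectors $u=S(p,r)-S(p,t)\in\mathbb R^d$ occur for $p\in\mathcal D_N$, and for small $\kappa>0$ the number $\sum_i\kappa^iu_i$ has the lexicographic sign of $u$ for all of them.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:two}]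
Let $m=2$, call the two rankings $1$ and $2$, and write a profile as $(n_1,n_2)$, where $n_i$ is the number of votes equal to $i$. The nontrivial permutation of $A$ exchanges $1$ and $2$. It fixes the profile $(k,k)$, $k\ge1$, so by neutrality $f(k,k)$ is a nonempty set that it preserves: $f(k,k)=\{1,2\}$. Put $F=f(1,0)$. Consistency and induction give $f(k,0)=f(k-1,0)\cap f(1,0)=F$ for $k\geq2$. If $n_1>n_2\ge1$, then $f(n_1,n_2)=f(n_2,n_2)\cap f(n_1-n_2,0)=F$. If $n_1<n_2$, neutrality shows that $f(n_1,n_2)$ is $F$ with $1$ and $2$ exchanged. Let $s(v,r)=c$ if $v=r$ and $s(v,r)=0$ otherwise, so that $S(p,i)=c\,n_i$. This score represents $f$ with $c=0$ if $F=\{1,2\}$, with $c=1$ if $F=\{1\}$, and with $c=-1$ if $F=\{2\}$. An SRSF is an ERSF with $d=1$. The second statement follows from the first and Theorem~\ref{thm:main}.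
\end{proof}

Neutrality is needed to obtain an SRSF. The rule that elects $1$ if $n_1\ge n_2$ and $2$ otherwise is an ERSF, with total scores $(n_1,|p|)$ and $(n_2,0)$. A real score difference $\ell=S(\cdot,1)-S(\cdot,2)$ would satisfy $\ell(1,1)>0$ and $k\,\ell(1,1)+\ell(0,1)<0$ for all $k$, which is impossible.

\section{Consistency as pairwise comparison}\label{sec:pairwise}

In this section we prove Theorem~\ref{thm:pairwise}. For a fixed pair $r,t$ we want an additive function that is positive where $r$ wins and $t$ does not, negative where $t$ wins and $r$ does not, and zero where both win. The difficulty is strictness. Ordinary separation gives only weak inequalities, and a real-valued function cannot always do better: in Example~\ref{ex:lex}, with $r=abc$ and $t=cba$, we need $L_{rt}(q)>0$ and $L_{rt}(p)+kL_{rt}(q)<0$ for all $k$. The remedy is to separate again inside the separating hyperplane, and to record the successive functionals as coordinates.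

Recall the separating hyperplane theorem: if $K,K'$ are disjoint nonempty convex subsets of a finite-dimensional real vector space, there is a linear functional $\ell\ne0$ with $\ell(u)\ge\ell(u')$ for all $u\in K$, $u'\in K'$. No closedness is required.

\begin{lemma}\label{lem:lexsep}
Let $V$ be a real vector space of finite dimension $k$ and let $K\subseteq V$ be convex with $0\notin K$. Then there is a linear map $\Lambda\colon V\to\mathbb R^k$ with $\Lambda(u)>_{\mathrm{lex}}0$ for all $u\in K$.
\end{lemma}

\begin{proof}
Induction on $k$. For $k=0$ the set $K$ is empty. For $k\ge1$ there is a linear functional $\ell\neq0$ with $\ell\ge0$ on $K$: separate $K$ from $\{0\}$, or take any $\ell\ne0$ if $K=\emptyset$. The set $K\cap\ker\ell$ is convex and avoids $0$ in the $(k-1)$-dimensional space $\ker\ell$. Let $\Lambda'\colon\ker\ell\to\mathbb R^{k-1}$ be given by induction, extend it linearly to $V$, and put $\Lambda=(\ell,\Lambda')$. For $u\in K$, either $\ell(u)>0$, or $\ell(u)=0$ and $\Lambda'(u)>_{\mathrm{lex}}0$.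
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pairwise}]
\emph{(b)$\Rightarrow$(a).} Let $r\in f(p)\cap f(q)$. For every $t$,
\begin{equation}\label{eq:sum}
L_{rt}(p+q)=L_{rt}(p)+L_{rt}(q)\ge_{\mathrm{lex}}0,\quad\text{with equality if and only if }t\in f(p)\cap f(q).
\end{equation}
We first show that $r\in f(p+q)$; this is where antisymmetry is used. Pick $t\in f(p+q)$. If $r\notin f(p+q)$, then (b) gives $L_{tr}(p+q)>_{\mathrm{lex}}0$, so $L_{rt}(p+q)<_{\mathrm{lex}}0$, contrary to \eqref{eq:sum}. Now (b) applies to $r$ and $p+q$: $t\in f(p+q)$ if and only if $L_{rt}(p+q)=0$, and by \eqref{eq:sum} this holds if and only if $t\in f(p)\cap f(q)$.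

\emph{(a)$\Rightarrow$(b).} Let $M=m!$ and regard profiles as the nonzero vectors of $\mathbb Z_{\ge0}^M\subset\mathbb R^M$, the coordinates being the multiplicities of the votes. Put $L_{rr}=0$. Fix $r\neq t$ and let
\[
\mathcal A=\{p: r\in f(p),\,t\notin f(p)\},\quad\mathcal B=\{p: t\in f(p),\,r\notin f(p)\},\quad\mathcal C=\{p: r,t\in f(p)\}.
\]
These sets are disjoint. Two profiles in $\mathcal A\cup\mathcal C$ share the winner $r$, and two profiles in $\mathcal B\cup\mathcal C$ share the winner $t$. So consistency shows that each of the three sets is closed under addition and that $\mathcal A+\mathcal C\subseteq\mathcal A$ and $\mathcal B+\mathcal C\subseteq\mathcal B$. The map we seek must vanish on the real span $U$ of $\mathcal C$, so we shall separate in the quotient $\mathbb R^M/U$. Consistency speaks about integer combinations and convexity about real ones; the following claim passes from one to the other.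

\emph{Claim.} No nonempty finite sum $\sum_i\lambda_iq_i$ with real $\lambda_i>0$ and $q_i\in\mathcal A\cup(-\mathcal B)$ lies in $U$.

Suppose $\sum_i\lambda_iq_i=\sum_j\mu_jc_j$ with $c_j\in\mathcal C$ and real $\mu_j$. For fixed $q_i,c_j$ this is a homogeneous linear system in $(\lambda,\mu)$ with integer coefficients. Gaussian elimination gives a basis of its solution space consisting of rational vectors, so rational solutions are dense among real ones. The conditions $\lambda_i>0$ are open, so there is a rational solution satisfying them, and after clearing denominators an integral one. Let $a$ be the sum of the terms $\lambda_iq_i$ with $q_i\in\mathcal A$, let $-b$ be the sum of those with $q_i\in-\mathcal B$, and let $c'$ and $-c$ be the sums of the terms $\mu_jc_j$ with $\mu_j>0$ and $\mu_j<0$. Then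
\[
a+c=b+c',\qquad a\in\mathcal A\cup\{0\},\quad b\in\mathcal B\cup\{0\},\quad c,c'\in\mathcal C\cup\{0\},\quad(a,b)\ne(0,0).
\]
If $a\ne0$, the left side is in $\mathcal A$ and the right side is in $\mathcal B\cup\mathcal C\cup\{0\}$. If $b\neq0$, the right side is in $\mathcal B$ and the left side is in $\mathcal A\cup\mathcal C\cup\{0\}$. Both cases contradict disjointness, and the claim is proved.

Let $K$ be the image in $\mathbb R^M/U$ of the set of all sums in the claim. It is convex and $0\notin K$. Compose the map $\Lambda$ of Lemma~\ref{lem:lexsep} with the projection $\mathbb R^M\to\mathbb R^M/U$ and append zero coordinates. The result is a linear map $L_{rt}\colon\mathbb R^M\to\mathbb R^M$ that is $>_{\mathrm{lex}}0$ on $\mathcal A$, $<_{\mathrm{lex}}0$ on $\mathcal B$, and $0$ on $\mathcal C$. Do this for one ordering of each pair $\{r,t\}$ and put $L_{tr}=-L_{rt}$. A linear map on $\mathbb R^M$ is the additive extension of its values on single votes, so (b) holds with $d=m!$.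

\emph{The neutral case.} Put $\tilde L_{rt}(p)=\sum_\sigma L_{\sigma r,\sigma t}(\sigma p)$. These maps are additive and antisymmetric, and $\tilde L_{\tau r,\tau t}(\tau p)=\tilde L_{rt}(p)$ because $\sigma\tau$ runs over all permutations. If $r\in f(p)$, then $\sigma r\in f(\sigma p)$, so each term is $\ge_{\mathrm{lex}}0$ and vanishes if and only if $\sigma t\in f(\sigma p)$, that is, $t\in f(p)$. Hence the $\tilde L_{rt}$ satisfy (b).

\emph{The ERSF criterion.} If $s$ represents $f$, then $L_{rt}(v)=s(v,r)-s(v,t)$ satisfies (b) and the cocycle identity. Conversely, assume (b) and the identity, fix a ranking $r_0$, and put $s(v,r)=L_{rr_0}(v)$. Then $S(p,r)-S(p,t)=L_{rr_0}(p)+L_{r_0t}(p)=L_{rt}(p)$. For $r\in f(p)$ this is $\ge_{\mathrm{lex}}0$ for all $t$, with equality if and only if $t\in f(p)$. So $s$ represents $f$.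
\end{proof}

For $m=2$ there are only two rankings, so in the cocycle identity two of $r,t,u$ coincide and the identity follows from antisymmetry. Thus for $m=2$ every consistent PF, neutral or not, is an ERSF. An obstruction needs a third ranking.

\section{The rule $f$}\label{sec:rule}

From now on $m\ge3$. Theorem~\ref{thm:pairwise} suggests a plan: start from an ERSF $f_0$, whose comparisons are score differences, and replace the comparison of certain pairs $r,t$ by another additive function. Three things are needed. There must be profiles in which $r$ and $t$ are the only contenders, so that the change alters the rule. The new comparison must have the correct sign on all other profiles in which $r$ or $t$ wins, so that (b) survives. And those other profiles must pin down any score, so that no score reproduces the altered rule. A two-stage rule offers all three: the first stage $T$ of Lemma~\ref{lem:sort} selects the contenders, and the second stage decides among them.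

Fix a reference ranking $r^\circ=a_1a_2\cdots a_m$. Let $\varepsilon(r)=\pm1$ be the sign of the permutation carrying $r^\circ$ to $r$, and call $r$ \emph{even} or \emph{odd} accordingly. Then $\varepsilon(\sigma r)=\operatorname{sgn}(\sigma)\varepsilon(r)$; in particular, exchanging two positions of $r$ reverses $\varepsilon(r)$. Let $r'=r_2r_1r_3\cdots r_m$ be $r$ with its top two entries exchanged, so $\varepsilon(r')=-\varepsilon(r)$, $r''=r$ and $(\sigma r)'=\sigma(r')$. The pairs $r,r'$ are those whose comparison we change. Put $z(p)=\sum_{v\in p}\varepsilon(v)$ and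
\[
w_r(p)=\varepsilon(r)z(p)+x_{r_1}(p)-x_{r_2}(p),\qquad n_r(p)=2\varepsilon(r)z(p)+x_{r_1}(p)-x_{r_2}(p).
\]
These functions are additive in $p$, and $w_{r'}=-w_r$, $n_{r'}=-n_r$. The rule $f_0(p)=\operatorname*{arg\,max}_{r\in T(p)}w_r(p)$ is an ERSF: by Lemma~\ref{lem:sort} it is represented by $s(v,r)=(\Phi_r(v),w_r(v))$.

Call $p$ \emph{special} if $T(p)=\{r,r'\}$ for some $r$. The elements of $T(p)$ are obtained from any one of them by rearranging alternatives with equal $y$. So $T(p)=\{r,r'\}$ if and only if $y_{r_1}(p)=y_{r_2}(p)>y_{r_3}(p)>\dots>y_{r_m}(p)$.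

\begin{definition}\label{def:f}
For $m\geq3$ let
\[
f(p)=\begin{cases}\operatorname*{arg\,max}_{r\in T(p)}n_r(p)&\text{if $p$ is special},\\[2pt] \operatorname*{arg\,max}_{r\in T(p)}w_r(p)&\text{otherwise.}\end{cases}
\]
\end{definition}

\begin{lemma}\label{lem:neutral}
The PF $f$ is neutral.
\end{lemma}

\begin{proof}
We have $y_{\sigma a}(\sigma p)=y_a(p)$, $x_{\sigma a}(\sigma p)=x_a(p)$ and $z(\sigma p)=\operatorname{sgn}(\sigma)z(p)$. The first identity gives $T(\sigma p)=\sigma T(p)$, and since $(\sigma r)'=\sigma(r')$, the profile $\sigma p$ is special if and only if $p$ is. Also $\varepsilon(\sigma r)z(\sigma p)=\operatorname{sgn}(\sigma)^2\varepsilon(r)z(p)$, so $w_{\sigma r}(\sigma p)=w_r(p)$ and $n_{\sigma r}(\sigma p)=n_r(p)$. Hence $f(\sigma p)=\sigma f(p)$.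
\end{proof}

\section{Three alternatives: a cube}\label{sec:cube}

Let $A=\{a,b,c\}$ and $r^\circ=abc$, so $abc,bca,cab$ are even and $bac,cba,acb$ are odd. We explain the choice of $w$ and $n$ and show by hand that $f$ is not an ERSF.

\subsection*{What an invariant score sees}
For $m=3$ the statistics $y,x,z$ determine the profile. To see this, let a real vector $(c_v)$, indexed by the six votes, have $y=x=0$. Two votes with the same first or the same last alternative then have opposite coefficients, so along the cycle $abc,\,acb,\,cab,\,cba,\,bca,\,bac$ the coefficients alternate, and $c_v=c_{abc}\,\varepsilon(v)$. If also $z=6c_{abc}=0$, the vector is zero. Therefore the seven functions $y_e(v)$, $x_e(v)$ $(e\in A)$ and $\varepsilon(v)$ span all real functions of a vote. Let $s$ be an invariant score with values in $\mathbb R^d$. Expand $s(\cdot,abc)$ in these functions, coordinate by coordinate, and use $s(v,\sigma r^\circ)=s(\sigma^{-1}v,r^\circ)$. This gives vectors $\delta,\eta_j,\pi_j\in\mathbb R^d$ with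
\begin{equation}\label{eq:normal}
S(p,r)=\delta\,\varepsilon(r)z(p)+\sum_{j=1}^3\eta_j\,y_{r_j}(p)+\sum_{j=1}^3\pi_j\,x_{r_j}(p).
\end{equation}
Once the first stage has used $y$, only $x$ and $z$ remain for the second.

\subsection*{Freedom}
Call $p$ \emph{balanced} if $y_a=y_b=y_c$. Then $T(p)=L(A)$ and $f(p)$ maximizes $w$ over all six rankings. Put
\[
\alpha=w_{abc}=z+x_a-x_b,\qquad\beta=w_{bca}=z+x_b-x_c,\qquad\gamma=w_{cab}=z+x_c-x_a .
\]
The remaining values are $w_{bac}=-\alpha$, $w_{cba}=-\beta$, $w_{acb}=-\gamma$. So $abc$ wins when $\alpha\ge|\beta|,|\gamma|$, which is the cone over the face $\alpha=1$ of the cube $[-1,1]^3$, and the six rankings correspond to the six faces (Figure~\ref{fig:cube}). The balanced profile $abc+bca+cba$ has $(\alpha,\beta,\gamma)=(3,0,0)$; its renamings give the six points $\pm3e_i$, and sums of these give every point of $(3\mathbb Z)^3$.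

Two adjacent faces share an edge. For instance $abc$ and $bca$ both win when $\alpha=\beta\ge|\gamma|$, and a linear function of $(\alpha,\beta,\gamma)$ that vanishes there is a multiple of $\alpha-\beta$. Such a comparison is rigid. But $r$ and $r'$ correspond to \emph{opposite} faces, whose cones meet only at the origin, and many planes pass between them. One is $\alpha=0$, the zero set of $w_{abc}$. Since $\alpha+\beta+\gamma=3z$, we have
\[
n_{abc}=\alpha+z=\tfrac13(4\alpha+\beta+\gamma),
\]
and $4\alpha+\beta+\gamma\ge2\alpha$ on the cone $\alpha\ge|\beta|,|\gamma|$. So the zero set of $n_{abc}$ is another such plane. On balanced profiles $n_{abc}$ compares $abc$ with $bac$ as correctly as $w_{abc}$ does. For $m=3$, if $T(p)$ contains $abc$ and $bac$, then $y_a=y_b\ge y_c$, so $p$ is balanced or special. Hence $n$ may replace $w$ on special profiles without violating condition (b).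

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(1.5cm,0cm)},y={(0.7cm,0.5cm)},z={(0cm,1.5cm)}]
\fill[gray!20] (-1,-1,1)--(1,-1,1)--(1,1,1)--(-1,1,1)--cycle;
\fill[gray!20] (-1,-1,-1)--(1,-1,-1)--(1,1,-1)--(-1,1,-1)--cycle;
\draw (-1,-1,-1)--(1,-1,-1)--(1,-1,1)--(-1,-1,1)--cycle;
\draw (1,-1,-1)--(1,1,-1)--(1,1,1)--(1,-1,1);
\draw (-1,-1,1)--(-1,1,1)--(1,1,1);
\draw[dotted] (-1,-1,-1)--(-1,1,-1)--(1,1,-1) (-1,1,-1)--(-1,1,1);
\draw[dashed] (-1,-1,0)--(1,-1,0)--(1,1,0)--(-1,1,0)--cycle;
\draw[very thick] (-1,-1,0.5)--(1,-1,0)--(1,1,-0.5)--(-1,1,0)--cycle;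
\node at (0,0,1) {$abc$};
\node at (0,0,-1) {$bac$};
\node[left] at (-1,-1,0) {$\alpha=0$};
\node[left] at (-1,-1,0.5) {$4\alpha+\beta+\gamma=0$};
\fill (1,-1,1) circle (2pt);
\node[below right] at (1,-1,1) {$q_1$};
\end{tikzpicture}
\caption{Balanced profiles for $m=3$, in the coordinates $\alpha$ (up), $\beta$ (right), $\gamma$ (back). A ranking wins in the cone over its face of the cube: top $abc$, bottom $bac$, right $bca$, left $cba$, back $cab$, front $acb$. Both the plane $w_{abc}=0$ (dashed) and the plane $n_{abc}=0$ (thick) separate the top face from the bottom face. The profile $q_1$ points toward the vertex where $abc$, $bca$ and $acb$ tie.}\label{fig:cube}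
\end{figure}

\subsection*{Rigidity}
A score has no such freedom, because the difference of its values at opposite faces is a sum of differences at adjacent faces. Suppose $f$ is an ERSF. By Lemma~\ref{lem:sym} we may take the score invariant, hence of the form \eqref{eq:normal}. To collect several ties at once we use a vertex of the cube:
\[
q_1=abc+2\,acb+3\,bca+cab+2\,cba .
\]
Here $y_a=y_b=y_c=3$, $(x_a,x_b,x_c)=(5,3,1)$ and $z=1$. So $(\alpha,\beta,\gamma)=(3,3,-3)$ and $f(q_1)=\{abc,bca,acb\}$. Apart from the common term $3(\eta_1+\eta_2+\eta_3)$, the scores of these three rankings are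
\[
\delta+5\pi_1+3\pi_2+\pi_3,\qquad\delta+3\pi_1+\pi_2+5\pi_3,\qquad-\delta+5\pi_1+\pi_2+3\pi_3 .
\]
Equating the first with the second gives $\pi_1+\pi_2=2\pi_3$, and the first with the third gives $\delta=\pi_3-\pi_2$. Hence $\pi_1-\pi_2=2\delta$. For \emph{every} profile with $y_a=y_b$, balanced or not, formula \eqref{eq:normal} now gives
\[
S(p,abc)-S(p,bac)=2\delta z+(\pi_1-\pi_2)(x_a-x_b)=2\delta\,w_{abc}(p).
\]
It remains to take a special profile with $w_{abc}=0\ne n_{abc}$. For $q_2=2\,abc+2\,bac+cab$ we have $(y_a,y_b,y_c)=(2,2,1)$, $z=1$ and $x_a-x_b=-1$. So $n_{abc}=1$ and $f(q_2)=\{abc\}$, while $w_{abc}=0$ forces the score to tie $abc$ with $bac$. This contradiction shows that $f$ is not an ERSF for $m=3$.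

\section{Consistency of $f$}\label{sec:consistent}

Let $m\ge3$. We must show that $n_r$ has the correct sign on the nonspecial profiles in which both $r$ and $r'$ survive the first stage. Such a profile has a further tie in $y$. If it involves the third position, we are in the cube again. For $m\ge4$ it may also lie lower down, which is a new but easier case.

\begin{lemma}\label{lem:compare}
Suppose $\{r,r'\}\subsetneq T(p)$ and $r\in f(p)$. Then $w_r(p)\ge0$ and $\tfrac23w_r(p)\le n_r(p)\le2w_r(p)$. Consequently $n_r(p)\ge0$, with equality if and only if $r'\in f(p)$.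
\end{lemma}

\begin{proof}
All quantities are evaluated at $p$. Since $|T(p)|>2$, the profile is not special, and $w_r$ is the maximum of $w$ on $T(p)$. From $w_r\ge w_{r'}=-w_r$ we get $w_r\ge0$, and $r'\in f(p)$ if and only if $w_r=0$. Put $W=\varepsilon(r)z$ and $X=x_{r_1}-x_{r_2}$, so that $w_r=W+X$ and $n_r=w_r+W$. It suffices to prove
\begin{equation}\label{eq:W}
-\tfrac13w_r\le W\le w_r .
\end{equation}
As $r,r'\in T(p)$ we have $y_{r_1}=y_{r_2}$, and as $T(p)\ne\{r,r'\}$ we have $y_{r_j}=y_{r_{j+1}}$ for some $j\ge2$.

\emph{Case $j=2$.} All six rearrangements of the top three entries of $r$ lie in $T(p)$. Let $u=r_2r_3r_1r_4\cdots r_m$ and $t=r_3r_1r_2r_4\cdots r_m$. A $3$-cycle is even, so $w_u=W+x_{r_2}-x_{r_3}$ and $w_t=W+x_{r_3}-x_{r_1}$, and therefore $w_r+w_u+w_t=3W$. Since $u,u',t,t'\in T(p)$, we have $|w_u|\le w_r$ and $|w_t|\le w_r$. Hence $-w_r\le3W\le3w_r$.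

\emph{Case $j\ge3$.} Let $t$ be $r$ with positions $j$ and $j+1$ exchanged. Then $t,t'\in T(p)$, and $t$ has the same top two entries as $r$ and the opposite sign, so $w_t=-W+X$ and $w_{t'}=W-X$. From $w_r\ge w_t$ we get $W\ge0$, and from $w_r\ge w_{t'}$ we get $X\ge0$. Hence $0\le W\le W+X=w_r$.
\end{proof}

\begin{proposition}\label{prop:consistent}
The PF $f$ is consistent.
\end{proposition}

\begin{proof}
We verify condition (b) of Theorem~\ref{thm:pairwise} with $d=2$ and
\[
L_{rt}=\begin{cases}(\Phi_r-\Phi_{t},\;2n_r)&\text{if }t=r',\\(\Phi_r-\Phi_t,\;w_r-w_t)&\text{if }t\neq r'.\end{cases}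
\]
These maps are additive. They are antisymmetric, because $t=r'$ if and only if $r=t'$, and $n_{r'}=-n_r$. Let $r\in f(p)$, so $r\in T(p)$, and let $t\in L(A)$. If $t\notin T(p)$, then $t\notin f(p)$ and the first coordinate of $L_{rt}(p)$ is positive by Lemma~\ref{lem:sort}. Let $t\in T(p)$. Then the first coordinate is $0$, and we must show that the second is $\ge0$, with equality if and only if $t\in f(p)$. For $t=r$ it is $0$.

If $t\notin\{r,r'\}$, then $p$ is not special, since a special profile with $r\in T(p)$ has $T(p)=\{r,r'\}$. So $r$ maximizes $w$ on $T(p)$, and $w_r(p)-w_t(p)\ge0$ with equality if and only if $t\in f(p)$.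

If $t=r'$ and $p$ is special, then $r$ maximizes $n$ on $\{r,r'\}$, so $2n_r(p)=n_r(p)-n_{r'}(p)\ge0$ with equality if and only if $r'\in f(p)$. If $t=r'$ and $p$ is not special, then $\{r,r'\}\subsetneq T(p)$ and Lemma~\ref{lem:compare} applies.
\end{proof}

This family violates the cocycle identity: for $t\notin\{r,r'\}$ the second coordinate of $L_{rt}+L_{tr'}$ is $2w_r$, while that of $L_{rr'}$ is $2n_r$. The family in (b) is not unique, however, so it remains to exclude every score.

\section{No score represents $f$}\label{sec:noscore}

The argument of Section~\ref{sec:cube} used the normal form \eqref{eq:normal}. It is not available in general: for $m\ge4$ the $2m+1$ statistics $y,x,z$ cannot span the $m!$-dimensional space of functions of a vote, and a group $\Gamma$ need not be a vector space. We therefore build the analogues of $q_1$ and $q_2$ from blocks so symmetric that an invariant score can assign them only a few values.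

\subsection*{Blocks}
Let $Y_a$ (respectively $X_a$) be the profile containing once each vote with $a$ first (respectively last), and let $E_+$ contain once each even vote. The blocks $Y_a$ control the first stage. To move $x$ without disturbing the first stage we add to $X_a$, in which $a$ is never first, just enough of $Y_a$ to equalize $y$. To move $z$ we use $E_+$. Put
\[
P_a=(m-1)^2X_a+(m-1)Y_a,\qquad E=(m-2)E_+,\qquad g=\tfrac12(m-2)\,m!>0 .
\]
For $b\ne a$ the statistics are as follows.
\[
\begin{array}{c|cccccc}
&y_a&y_b&x_a&x_b&z&\text{votes}\\\hline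
Y_a&(m-1)!&0&0&(m-2)!&0&(m-1)!\\
X_a&0&(m-2)!&(m-1)!&0&0&(m-1)!\\
P_a&(m-1)(m-1)!&(m-1)(m-1)!&(m-1)^2(m-1)!&(m-1)!&0&(m-1)\,m!\\
E&g/m&g/m&g/m&g/m&g&g
\end{array}
\]
There are $(m-1)!$ votes with one prescribed position and $(m-2)!$ with two. A transposition of two alternatives other than $a$, which exists because $m\ge3$, maps each of $Y_a$ and $X_a$ to itself and reverses signs. So half of the votes in $Y_a$ and in $X_a$ are even. This gives $z=0$ in the first two rows, and $y_a(E_+)=x_a(E_+)=(m-1)!/2$ for all $a$, which is the last row since $(m-2)(m-1)!/2=g/m$. The third row is a combination of the first two. What we use is this: $P_a$ and $E$ contribute equally to all $y$; $E$ contributes equally to all $x$ and adds $g$ to $z$; and $P_a$ adds to $x_a$ exactly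
\[
\bigl((m-1)^2-1\bigr)(m-1)!=m(m-2)(m-1)!=2g
\]
more than to any other $x_b$. The multiplicities in $P_a$ and $E$ were chosen to make these units match.

\subsection*{Two profiles}
Let $k_1=k_2=k_3=m-3$ and $k_j=m-j$ for $j\ge4$. Let $l_1=l_2=m-2$ and $l_j=m-j$ for $j\ge3$. Put
\[
p_1=\sum_jk_jY_{a_j}+2P_{a_1}+P_{a_2}+E,\qquad p_2=\sum_jl_jY_{a_j}+P_{a_2}+2E .
\]

In $p_1$ we have $y_{a_j}=k_j(m-1)!+\text{const}$, so $y_{a_1}=y_{a_2}=y_{a_3}>y_{a_4}>\dots>y_{a_m}$. Thus $T(p_1)$ consists of the six rankings with $a_1,a_2,a_3$ on top in any order, followed by $a_4\cdots a_m$, and $p_1$ is not special. The $Y$-blocks contribute $(m-2)!\sum_{j\neq i}k_j$ to $x_{a_i}$, the same amount for $i=1,2,3$. Hence $x_{a_1}-x_{a_2}=2g$, $x_{a_2}-x_{a_3}=2g$, $x_{a_3}-x_{a_1}=-4g$ and $z=g$. Naming a ranking in $T(p_1)$ by its top three entries, $w$ takes the values $3g,3g,-3g$ at the even rankings $a_1a_2a_3$, $a_2a_3a_1$, $a_3a_1a_2$, and the opposite values $-3g,-3g,3g$ at their partners $a_2a_1a_3$, $a_3a_2a_1$, $a_1a_3a_2$. So $f(p_1)=\{r^\circ,u,t\}$ with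
\[
u=a_2a_3a_1a_4\cdots a_m,\qquad t=a_1a_3a_2a_4\cdots a_m .
\]

In $p_2$ we have $y_{a_1}=y_{a_2}>y_{a_3}>\dots>y_{a_m}$, so $p_2$ is special and $T(p_2)=\{r^\circ,r^{\circ\prime}\}$. Since $l_1=l_2$, the $Y$-blocks contribute equally to $x_{a_1}$ and $x_{a_2}$. Hence $x_{a_1}-x_{a_2}=-2g$ and $z=2g$, so $w_{r^\circ}=0$ and $n_{r^\circ}=2g>0$. Thus $f(p_2)=\{r^\circ\}$.

For the sizes, $\sum_jk_j=3(m-3)+\tfrac12(m-3)(m-4)=\tfrac12(m-3)(m+2)$ and $\sum_jl_j=(m-2)+\tfrac12(m-1)(m-2)=\tfrac12(m-2)(m+1)$ are both less than $m^2/2$. So the $Y$-blocks of either profile have fewer than $\tfrac m2\,m!$ votes, and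
\[
|p_1|<\Bigl(\tfrac m2+3(m-1)+\tfrac{m-2}2\Bigr)m!<4m\cdot m!,\qquad|p_2|<\Bigl(\tfrac m2+(m-1)+(m-2)\Bigr)m!<4m\cdot m! .
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The PF $f$ is neutral by Lemma~\ref{lem:neutral} and consistent by Proposition~\ref{prop:consistent}. Let $N\ge4m\cdot m!$ and suppose that $s$, with values in $\Gamma$, represents $f$ on $\mathcal D_N$. By Lemma~\ref{lem:sym} we may assume that $s$ is invariant, so $S(\sigma p,\sigma r)=S(p,r)$.

The value $S(Y_a,r)$ depends only on the position $j$ of $a$ in $r$. Indeed, if $a=r_j$ and $b=\bar r_j$ for another ranking $\bar r$, the permutation $\sigma$ with $\sigma r=\bar r$ has $\sigma a=b$, so $\sigma Y_a=Y_b$ and $S(Y_b,\bar r)=S(Y_a,r)$. The same holds for $P_a$, since $\sigma X_a=X_b$ as well. Call these values $\eta_j$ and $\pi_j$. If $\varepsilon(r)=\varepsilon(\bar r)$, then $\sigma$ is even and $\sigma E=E$. So $S(E,r)$ depends only on $\varepsilon(r)$; call it $e_+$ for even $r$ and $e_-$ for odd $r$.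

In $p_1$ the $Y$-blocks give each of $r^\circ,u,t$ the score $(m-3)(\eta_1+\eta_2+\eta_3)+\sum_{j\ge4}k_j\eta_j$. The positions of $(a_1,a_2)$ are $(1,2)$ in $r^\circ$, $(3,1)$ in $u$ and $(1,3)$ in $t$, and only $t$ is odd. Since all three rankings win in $p_1\in\mathcal D_N$, their scores are equal:
\[
2\pi_1+\pi_2+e_+=2\pi_3+\pi_1+e_+=2\pi_1+\pi_3+e_- .
\]
Comparing the first expression with the second and with the third gives
\[
\pi_1+\pi_2=2\pi_3,\qquad\pi_2+e_+=\pi_3+e_- .
\]
Doubling the second identity and substituting the first gives $2\pi_2+2e_+=\pi_1+\pi_2+2e_-$, that is,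
\begin{equation}\label{eq:tie}
\pi_2+2e_+=\pi_1+2e_- .
\end{equation}
In $p_2$ the $Y$-blocks give $r^\circ$ and $r^{\circ\prime}$ the same score $(m-2)(\eta_1+\eta_2)+\sum_{j\ge3}l_j\eta_j$. The alternative $a_2$ has position $2$ in the even ranking $r^\circ$ and position $1$ in the odd ranking $r^{\circ\prime}$. So the remaining scores are the two sides of \eqref{eq:tie}, and $S(p_2,r^\circ)=S(p_2,r^{\circ\prime})$. But $p_2\in\mathcal D_N$ and $f(p_2)=\{r^\circ\}$ require $S(p_2,r^\circ)>S(p_2,r^{\circ\prime})$. This contradiction proves that no such $s$ exists.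

An ERSF is represented on all profiles, hence on $\mathcal D_N$, with $\Gamma=\mathbb R^d$ ordered lexicographically, and an SRSF with $\Gamma=\mathbb R$. An MLE on $\mathcal D_N$ is represented there by $s(v,r)=\log P(v\mid r)$ with $\Gamma=\mathbb R$.
\end{proof}

\begin{remark}
The coefficient $2$ in $n_r$ is one choice among many. Replace $n_r$ by $\lambda\varepsilon(r)z+x_{r_1}-x_{r_2}=w_r+(\lambda-1)W$ with real $\lambda$. By \eqref{eq:W}, under the hypotheses of Lemma~\ref{lem:compare} this lies between $\lambda w_r$ and $\tfrac13(4-\lambda)w_r$, so for $0<\lambda<4$ the rule remains consistent and neutral. For $\lambda=1$ it is the ERSF $f_0$. For $\lambda\ne1$ the value at $(p_2,r^\circ)$ is $2g(\lambda-1)\neq0$, so $p_2$ has a single winner and \eqref{eq:tie} is again a contradiction.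
\end{remark}

\begin{remark}
The rule $f$ shares the feature of Example~\ref{ex:lex}. The set $f(E)$ consists of the even rankings, because all $y$ and all $x$ are equal in $E$ and $z>0$. Yet if $T(p)=\{r\}$ with $r$ odd, then $f(p+kE)=\{r\}$ for every $k$. We make no claim about PFs that satisfy additional axioms such as continuity.
\end{remark}

\begin{thebibliography}{1}
\bibitem{pf}
\emph{Preference Functions That Score Rankings and Maximum Likelihood Estimation},
\texttt{http://research.illc.uva.nl/COMSOC/2008/papers/PDF/57-conitzer.pdf}
\end{thebibliography}
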